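# Extending a convex mapping of $B^n$ to $B^{n+1}$ by a root of its Jacobian

## The extension $\hat f$, and convexity tested on the identity, the Cayley map and a strip

Let $B^n=\{z\in\mathbb C^n:\sum_k|z_k|^2<1\}$. Take a locally biholomorphic mapping $f:B^n\to\mathbb C^n$ with $f(0)=0$ and $Df(0)=I$ (we call such an $f$ *normalized*), and write $J_f(z')=\det Df(z')$. We lift $f$ to a mapping of the ball one dimension higher by
$$\hat f(z',z_{n+1})=\Big(f(z'),\;z_{n+1}\,J_f(z')^{\frac1{n+1}}\Big),\qquad (z',z_{n+1})\in B^{n+1}.$$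
Here $J_f$ has no zeros on the simply connected set $B^n$ and $J_f(0)=1$, so there is exactly one holomorphic branch of the root that equals $1$ at $z'=0$, and this is the one we use. For $n=1$ the formula reads $\hat f(z_1,z_2)=(f(z_1),z_2\sqrt{f'(z_1)})$. For $n=2$ and $f(z,w)=(z,w(1+bz))$ with $|b|\le1$ we have $J_f=1+bz$, and $\hat f(z,w,u)=(z,w(1+bz),u(1+bz)^{1/3})$.

**Definition.** A *convex mapping* is a biholomorphic mapping of a ball onto a convex domain.

If $f$ is a convex mapping, is $\hat f$ one too? The answer one would first guess is yes. This guess is Conjecture 1 of the paper "An Extension Theorem" (https://dlibra.umcs.lublin.pl/Content/30412/PDF/czas4050_53_1999_20.pdf): *if $f:B^n\to\mathbb C^n$ is biholomorphic, $f(0)=0$, $Df(0)=I$ and $f(B^n)$ is convex, then $\hat f$ is also a convex mapping.* We test it by hand.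

*The identity.* If $f=\mathrm{id}$, then $J_f=1$ and $\hat f=\mathrm{id}$. The image is $B^{n+1}$, which is convex.

*The Cayley map.* Write $z'=(z_1,\zeta)$ with $\zeta\in\mathbb C^{n-1}$ and put
$$c(z_1,\zeta)=\Big(\frac{1+z_1}{1-z_1},\frac{\zeta}{1-z_1}\Big),\qquad H=\{(w_1,\omega)\in\mathbb C\times\mathbb C^{n-1}:\operatorname{Re}w_1>|\omega|^2\}.$$
Since $\operatorname{Re}\frac{1+z_1}{1-z_1}=\frac{1-|z_1|^2}{|1-z_1|^2}$, for $(w_1,\omega)=c(z_1,\zeta)$ we get
$$\operatorname{Re}w_1-|\omega|^2=\frac{1-|z'|^2}{|1-z_1|^2}.\tag{1}$$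
So $c$ maps $B^n$ into $H$. Solving for $z'$ gives $z_1=\frac{w_1-1}{w_1+1}$, $\zeta=\frac{2\omega}{w_1+1}$, where $w_1+1\ne0$ on $H$. For this $z'$ we have $1-z_1=\frac2{1+w_1}$, and (1) shows $|z'|<1$ when $w\in H$. Hence $c$ is biholomorphic from $B^n$ onto $H$, and $H$ is convex because $|\omega|^2$ is a convex function. The matrix $Dc$ is block triangular with diagonal blocks $\frac{2}{(1-z_1)^2}$ and $\frac1{1-z_1}I_{n-1}$, so
$$\det Dc(z')=2(1-z_1)^{-(n+1)}.\tag{2}$$
The normalized mapping $f=Dc(0)^{-1}(c-c(0))$ is therefore convex, with $J_f=(1-z_1)^{-(n+1)}$. Its extension has the last component $z_{n+1}/(1-z_1)$, so $\hat f$ is, up to an affine change of variables in the target, the Cayley map of $B^{n+1}$. The guess holds here, and the exponent $\frac1{n+1}$ is exactly the one that turns a Cayley map into a Cayley map.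

*A strip.* Let $n=1$ and $f(z)=\frac12\log\frac{1+z}{1-z}$. This is a normalized conformal map of the disc onto the strip $|\operatorname{Im}p|<\frac\pi4$, and $f'(z)=\frac1{1-z^2}$. A point $(p,v)$ lies in the image of $\hat f$ exactly when $|v|<|f'(z)|^{1/2}(1-|z|^2)^{1/2}$ with $z=\tanh p$. For $p=x+iy$ we have $|\cosh p|^2-|\sinh p|^2=(\sinh^2x+\cos^2y)-(\sinh^2x+\sin^2y)=\cos2y$ and $1-\tanh^2p=1/\cosh^2p$, hence
$$\frac{1-|z|^2}{|1-z^2|}=\frac{\cos 2y/|\cosh p|^2}{1/|\cosh p|^2}=\cos2y .$$
The image is $\{|v|<\sqrt{\cos2y}\}$. On $|y|<\frac\pi4$ the function $\cos2y$ is positive and concave, so its square root is concave, and the image is convex.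

The guess passes, and it is correct in general.

**Theorem 2 (Conjecture 1, with converse).** Let $f:B^n\to\mathbb C^n$ be locally biholomorphic, $f(0)=0$, $Df(0)=I$. Then $\hat f$ is a convex mapping if and only if $f$ is a convex mapping.

The number is out of order because Theorem 2 will be deduced from a statement about convex domains, Theorem 1 below. A sharp version, Theorem 3, comes at the end.

## Images fibered over $\Omega$, and concavity of the fiber radius

In the strip example convexity was read off from the fiber radius $\sqrt{\cos 2y}$. The same works in general. We record it for an arbitrary norm, since Theorem 3 needs that.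

**Lemma 1.** Let $\Omega\subset\mathbb C^n$ be convex, $\|\cdot\|$ a norm on $\mathbb C^k$ and $S:\Omega\to(0,\infty)$ a function. The set $E=\{(p,v)\in\Omega\times\mathbb C^k:\|v\|<S(p)\}$ is convex if and only if $S$ is concave.

**Proof.** Write $p_t=(1-t)p_0+tp_1$ for $t\in[0,1]$. If $S$ is concave and $(p_0,v_0),(p_1,v_1)\in E$, then
$$\|(1-t)v_0+tv_1\|\le(1-t)\|v_0\|+t\|v_1\|<(1-t)S(p_0)+tS(p_1)\le S(p_t),$$
so the convex combination lies in $E$. Conversely, let $E$ be convex, fix $e$ with $\|e\|=1$, and let $0<r_i<S(p_i)$. The points $(p_i,r_ie)$ lie in $E$, so $(1-t)r_0+tr_1<S(p_t)$. Letting $r_i\uparrow S(p_i)$ gives $(1-t)S(p_0)+tS(p_1)\le S(p_t)$. $\blacksquare$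

We shall also use: **if $u>0$ is concave and $0<\beta\le1$, then $u^\beta$ is concave.** Indeed $x\mapsto x^\beta$ is increasing and concave on $(0,\infty)$, so $u(p_t)^\beta\ge\big((1-t)u(p_0)+tu(p_1)\big)^\beta\ge(1-t)u(p_0)^\beta+tu(p_1)^\beta$.

Now let $f$ be a normalized convex mapping and $\Omega=f(B^n)$. A point $z$ lies in $B^{n+1}$ iff $z'\in B^n$ and $|z_{n+1}|<(1-|z'|^2)^{1/2}$. For fixed $z'$ the last coordinate of $\hat f$ therefore fills the disc of radius $|J_f(z')|^{\frac1{n+1}}(1-|z'|^2)^{1/2}$, and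
$$\hat f(B^{n+1})=\{(p,v)\in\Omega\times\mathbb C:|v|<G(p)\},\qquad G(f(z'))=|J_f(z')|^{\frac1{n+1}}(1-|z'|^2)^{\frac12}.\tag{3}$$
The question has become: is $G$ concave on $\Omega$? The difficulty is that $G$ is written in the variable $z'$, while concavity is asked in the variable $p=f(z')$. So we look for a description of $G$ in terms of $\Omega$ alone.

## The radius $R_\Omega$ of a domain biholomorphic to the ball

Write $B=B^n$.

**Definition.** A *chart* of a domain $\Omega\subset\mathbb C^n$ is a biholomorphic map $g$ of $B$ onto $\Omega$. If $\Omega$ is biholomorphic to $B$ and $p\in\Omega$, put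
$$R_\Omega(p)=|\det Dg(0)|,\qquad g\text{ a chart of }\Omega\text{ with }g(0)=p.$$

Two facts about the ball show that this makes sense and compute it.

**(P1) Schwarz for determinants.** *If $g:B\to B$ is holomorphic with $g(0)=0$, then $|\det Dg(0)|\le1$.* For unit vectors $\xi,\eta$ the function $\lambda\mapsto\langle g(\lambda\xi),\eta\rangle$ maps the unit disc into itself and fixes $0$, so its derivative at $0$ satisfies $|\langle Dg(0)\xi,\eta\rangle|\le1$. Hence $|Dg(0)\xi|\le|\xi|$ for all $\xi$, every eigenvalue of $Dg(0)$ has modulus at most $1$, and the determinant is their product.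

**(P2) Moving the origin.** *For $w\in B$ there is $\varphi_w\in\mathrm{Aut}(B)$ with $\varphi_w(0)=w$ and $|\det D\varphi_w(0)|=(1-|w|^2)^{(n+1)/2}$.* This is Theorem 2.2.2 in Rudin, *Function Theory in the Unit Ball of $\mathbb C^n$*. For $w=0$ take $\varphi_0=-\mathrm{id}$. For $w\ne0$ let $P$ be the orthogonal projection onto $\mathbb Cw$, $Q=I-P$, $s=(1-|w|^2)^{1/2}$, and
$$\varphi_w(z)=\frac{w-Pz-sQz}{1-\langle z,w\rangle}.$$
It maps $B$ into $B$: we have $|\langle z,w\rangle|^2=|w|^2|Pz|^2$ and $|w-Pz-sQz|^2=|w|^2-2\operatorname{Re}\langle z,w\rangle+|Pz|^2+s^2|Qz|^2$, hence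
$$|1-\langle z,w\rangle|^2-|w-Pz-sQz|^2=(1-|w|^2)\big(1-|Pz|^2-|Qz|^2\big)=(1-|w|^2)(1-|z|^2)>0 .$$
It is its own inverse: if $y=\varphi_w(z)$ and $d=1-\langle z,w\rangle$, then $1-\langle y,w\rangle=\frac{1-\langle z,w\rangle-|w|^2+\langle z,w\rangle}{d}=\frac{s^2}{d}$. Using $\langle z,w\rangle w=|w|^2Pz$, we also find
$$w-Py-sQy=\frac{wd-w+Pz+s^2Qz}{d}=\frac{(1-|w|^2)Pz+s^2Qz}{d}=\frac{s^2}{d}\,z ,$$
so $\varphi_w(y)=z$. Finally, differentiating at $0$ gives $D\varphi_w(0)=-P-sQ+|w|^2P=-(1-|w|^2)P-(1-|w|^2)^{1/2}Q$. The eigenvalues are $-(1-|w|^2)$ once and $-(1-|w|^2)^{1/2}$ with multiplicity $n-1$, and $1+\frac{n-1}2=\frac{n+1}2$.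

**(P3) $R_\Omega$ is well defined, and its formula.** If $g_1,g_2$ are charts with $g_1(0)=g_2(0)=p$, then (P1) for $g_1^{-1}\circ g_2$ gives $|\det Dg_2(0)|\le|\det Dg_1(0)|$, and the inverse map gives the opposite inequality. If $f$ is any chart of $\Omega$, then $f\circ\varphi_w$ is a chart sending $0$ to $f(w)$. So charts centered at every point exist, and by (P2)
$$R_\Omega(f(w))=|J_f(w)|\,(1-|w|^2)^{\frac{n+1}2}.\tag{4}$$
In particular $R_\Omega$ is positive and continuous. If $\sigma$ maps $\Omega$ biholomorphically onto $\sigma(\Omega)\subset\mathbb C^n$ and $g$ is a chart of $\Omega$ with $g(0)=p$, then $\sigma\circ g$ is a chart of $\sigma(\Omega)$ centered at $\sigma(p)$, so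
$$R_{\sigma(\Omega)}(\sigma(p))=|\det D\sigma(p)|\,R_\Omega(p).\tag{5}$$
For an invertible affine map $\sigma$ the factor $|\det D\sigma|$ is a constant.

**Examples.** For the ball, $f=\mathrm{id}$ in (4) gives $R_B(w)=(1-|w|^2)^{(n+1)/2}$. For $H$, formulas (1), (2) and (4) give
$$R_H(w)=2|1-z_1|^{-(n+1)}(1-|z'|^2)^{\frac{n+1}2}=2(\operatorname{Re}w_1-|\omega|^2)^{\frac{n+1}2}.$$
For the strip above, $R=\cos2y$. For $n=1$ and the sector $\Lambda=\{|\arg z|<\frac\pi4\}$, apply (5) to $\sigma(w)=\sqrt w$ on the right half-plane $H$: with $z=\sqrt w=re^{i\theta}$ we get $R_\Lambda(z)=\frac1{2|z|}\cdot2\operatorname{Re}z^2=r\cos2\theta$.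

Comparing (3) with (4),
$$G=R_\Omega^{\frac1{n+1}}.\tag{6}$$
This is the intrinsic description we wanted. It remains to find out which power of $R_\Omega$ is concave on a convex $\Omega$.

## Averaging two charts: one variable, and two obstructions in higher dimension

**The case $n=1$.** Here $R_\Omega$ itself is concave. Let $a,b\in\Omega$, $t\in[0,1]$, $c=(1-t)a+tb$, and take charts $f_a,f_b,f_c$ centered at $a,b,c$. After rotating the disc we may assume $f_a'(0)>0$ and $f_b'(0)>0$. By convexity, $h=(1-t)f_a+tf_b$ maps the disc into $\Omega$, and $h(0)=c$. The Schwarz lemma for $f_c^{-1}\circ h$ gives $|h'(0)|\le|f_c'(0)|$, that is,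
$$R_\Omega(c)\ge(1-t)f_a'(0)+tf_b'(0)=(1-t)R_\Omega(a)+tR_\Omega(b).$$
So $G=R_\Omega^{1/2}$ is concave, and the conjecture holds for $n=1$. As a check against the sector: a function $rh(\theta)$ has, in the frame of the radial and angular directions, a diagonal Hessian with entries $0$ and $(h+h'')/r$. For $h=\cos2\theta$ the second entry is $-3\cos2\theta/r<0$.

**The same argument for $n\ge2$.** Put $M=Df_a(0)$ and $N=Df_b(0)$. If we compose $f_b$ with a scalar rotation $z\mapsto e^{i\theta}z$ and average, (P1) yields $R_\Omega(c)\ge|\det((1-t)M+te^{i\theta}N)|$. Two things now go wrong.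

*First obstruction: scalar rotations do not align matrices.* In $B^2$ take $a=b=0$ with the charts $f_a=\mathrm{id}$ and $f_b(z)=(z_1,-z_2)$, and $t=\frac12$. Then
$$\Big|\det\tfrac12\big(I+e^{i\theta}\operatorname{diag}(1,-1)\big)\Big|=\tfrac14|1-e^{2i\theta}|\le\tfrac12,$$
while $R_{B}(0)=1$. Whatever $\theta$ is, the resulting lower bound is at most $\frac12$, and it cannot even give the trivial inequality $R_B(0)\ge R_B(0)$.

*Second obstruction: the target inequality itself is too strong.* For $n\ge2$, $R_\Omega$ need not be concave, not even on a ball. On a radius of $B^2$ we have $R_B=(1-r^2)^{3/2}$, whose second derivative $3(2r^2-1)(1-r^2)^{-1/2}$ is positive for $r>1/\sqrt2$. The matrix side shows the same thing: for $P=4I_2$ we have $\det\frac12(I+P)=6.25$, less than $\frac12(\det I+\det P)=8.5$. For square roots of determinants, though, $2.5=\frac12(1+4)$.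

Both points suggest their own repair. The ball admits all unitary rotations and not only scalar ones, and by the polar decomposition one of them turns $M^{-1}N$ into a positive definite matrix. And the $n$-th root of the determinant is concave on positive definite matrices. This is the classical Minkowski determinant inequality, and we need only a simple case of it.

## Concavity of $R_\Omega^{1/n}$

**Theorem 1.** If $\Omega\subset\mathbb C^n$ is convex and biholomorphic to $B^n$, then $R_\Omega^{1/n}$ is concave on $\Omega$.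

**Proof.** Let $a,b\in\Omega$, $t\in[0,1]$, $c=(1-t)a+tb\in\Omega$. Choose charts $f_a,f_b,f_c$ of $\Omega$ with $f_a(0)=a$, $f_b(0)=b$, $f_c(0)=c$, and put $M=Df_a(0)$, $N=Df_b(0)$. Both matrices are invertible.

**Step 1: align the two derivatives.** The purpose is to find a unitary $W$ for which $M^{-1}NW^{-1}$ is positive definite. Let $A=M^{-1}N$. Then $AA^*$ is positive definite Hermitian, and we let $P=(AA^*)^{1/2}$ be its positive definite square root and $W=P^{-1}A$. Since $WW^*=P^{-1}AA^*P^{-1}=I$, $W$ is unitary. So $M^{-1}N=PW$, that is, $NW^{-1}=MP$.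

**Step 2: average the aligned charts and apply Schwarz.** The purpose is to bound $R_\Omega(c)$ from below by a determinant. Define
$$h(z)=(1-t)f_a(z)+tf_b(W^{-1}z),\qquad z\in B.$$
Since $W^{-1}$ maps $B$ onto $B$ and $\Omega$ is convex, $h$ maps $B$ holomorphically into $\Omega$. Moreover $h(0)=(1-t)a+tb=c$ and
$$Dh(0)=(1-t)M+tNW^{-1}=M\big((1-t)I+tP\big).$$
The map $g=f_c^{-1}\circ h:B\to B$ satisfies $g(0)=0$, and $Dh(0)=Df_c(0)\,Dg(0)$. By (P1), $|\det Dh(0)|\le|\det Df_c(0)|=R_\Omega(c)$. If $\mu_1,\dots,\mu_n>0$ are the eigenvalues of $P$, this says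
$$R_\Omega(c)\ge|\det M|\prod_{j}\big((1-t)+t\mu_j\big).\tag{7}$$

**Step 3: an inequality for the eigenvalues.** The purpose is to extract $\prod\mu_j$ from (7). We claim that
$$\prod_j\big((1-t)+t\mu_j\big)^{1/n}\ge(1-t)+t\prod_j\mu_j^{1/n}.\tag{8}$$
Put $d_j=(1-t)+t\mu_j>0$. By the inequality between geometric and arithmetic means, applied twice,
$$\prod_j\Big(\frac{1-t}{d_j}\Big)^{1/n}+\prod_j\Big(\frac{t\mu_j}{d_j}\Big)^{1/n}\le\frac1n\sum_j\Big(\frac{1-t}{d_j}+\frac{t\mu_j}{d_j}\Big)=1 .$$
Multiplying by $\prod_jd_j^{1/n}$ gives (8).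

**Step 4: conclude.** Since $|\det W|=1$, we have $\prod_j\mu_j=\det P=|\det N|/|\det M|$. Taking $n$-th roots in (7) and using (8),
$$R_\Omega(c)^{1/n}\ge|\det M|^{1/n}\Big((1-t)+t\,\frac{|\det N|^{1/n}}{|\det M|^{1/n}}\Big)=(1-t)|\det M|^{1/n}+t|\det N|^{1/n}.$$
The right side is $(1-t)R_\Omega(a)^{1/n}+tR_\Omega(b)^{1/n}$. $\blacksquare$

In the example of the first obstruction, $M^{-1}N=\operatorname{diag}(1,-1)$, so $P=I$ and $W=\operatorname{diag}(1,-1)$. The averaged map is $h=\mathrm{id}$, and the bound is $R_B(0)\ge1$, with nothing lost.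

**Remark (Bergman kernel).** The transformation rule of the Bergman kernel under a chart $g$ with $g(0)=p$ reads $K_B(0,0)=K_\Omega(p,p)\,|\det Dg(0)|^2$. Monomials are orthogonal in the Bergman space of $B$ and all but the constants vanish at $0$, so $K_B(0,0)=1/\operatorname{vol}(B)=n!/\pi^n$. Hence $K_\Omega(p,p)=\frac{n!}{\pi^n}R_\Omega(p)^{-2}$, and Theorem 1 says that $K_\Omega(p,p)^{-1/(2n)}$ is concave on every convex domain biholomorphic to the ball.

## Convexity of $\hat f(B^{n+1})$, and the converse

**Proof of Theorem 2.**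

**Step 1: if $f$ is a convex mapping, $\hat f$ is biholomorphic onto its image.** This is the part of the definition that does not concern the shape of the image. $D\hat f$ is block triangular with diagonal blocks $Df$ and $J_f^{1/(n+1)}$, so its determinant is $J_f(z')^{1+\frac1{n+1}}\neq0$. The map is injective: $f(z')$ determines $z'$, and then the last coordinate determines $z_{n+1}$ because $J_f(z')\ne0$. An injective holomorphic map with nonvanishing Jacobian determinant has open image and, by the inverse function theorem, a holomorphic inverse.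

**Step 2: if $f$ is a convex mapping, the image of $\hat f$ is convex.** Let $\Omega=f(B^n)$. By (3) and (6) the image is $\{|v|<G(p)\}$ with
$$G=R_\Omega^{\frac1{n+1}}=\big(R_\Omega^{1/n}\big)^{\frac n{n+1}} .$$
By Theorem 1 the function $R_\Omega^{1/n}$ is positive and concave. Since $0<\frac n{n+1}\le1$, its power $G$ is concave. By Lemma 1, with $k=1$ and the absolute value as the norm, $\hat f(B^{n+1})$ is convex. So $\hat f$ is a convex mapping, which proves Conjecture 1 for every $n\ge1$.

**Step 3: if $\hat f$ is a convex mapping, so is $f$.** The idea is to cut the image with $\{v=0\}$. Since $\hat f(z',0)=(f(z'),0)$ and $\hat f$ is injective, $f$ is injective. Being also locally biholomorphic, it is biholomorphic onto its image. Since $J_f\neq0$, the last coordinate of $\hat f(z)$ vanishes only if $z_{n+1}=0$, so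
$$\hat f(B^{n+1})\cap\{v=0\}=f(B^n)\times\{0\}.$$
The left side is the intersection of two convex sets, hence $f(B^n)$ is convex. $\blacksquare$

## Which exponents preserve convexity

Step 2 used the power $\frac1{n+1}$ of $R_\Omega$, while Theorem 1 allows $\frac1n$. This leaves room for more general domains over $B^n$, and the next theorem determines exactly how much.

**Theorem 3 (sharp form and classification).** Let $k\ge1$, let $\|\cdot\|$ be a norm on $\mathbb C^k$, let $\tau>0$, $\alpha\in\mathbb C$, and
$$D_\tau=\{(z',z'')\in B^n\times\mathbb C^k:\|z''\|<(1-|z'|^2)^\tau\},\qquad\Phi_\alpha f(z',z'')=\big(f(z'),\,J_f(z')^\alpha z''\big),$$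
with the branch $J_f^\alpha(0)=1$. Then $\Phi_\alpha f(D_\tau)$ is convex for every normalized convex mapping $f$ of $B^n$ if and only if
$$\alpha=\frac{2\tau}{n+1}\quad\text{and}\quad\tau\le\frac{n+1}{2n}.$$
In particular:

* For $D_{1/2}=B^{n+k}$ (Euclidean norm, $\tau=\frac12$), the exponent $\alpha=\frac1{n+1}$, and no other $\alpha\in\mathbb C$, preserves convexity.
* The exponent $1/n$ in Theorem 1 is best possible for every $n$.

The identity alone does not see these conditions. For $f=\mathrm{id}$ the image is $D_\tau$ itself, whatever $\alpha$ is, and by Lemma 1 it is convex iff $(1-|w|^2)^\tau$ is concave. On a radius the second derivative of $(1-r^2)^\tau$ is $2\tau(1-r^2)^{\tau-2}\big(2(\tau-1)r^2-(1-r^2)\big)$, which is positive near $r=1$ if $\tau>1$. If $\tau\le1$, we have a power in $(0,1]$ of a positive concave function. So $f=\mathrm{id}$ only gives $\tau\le1$, which is weaker than $\tau\le\frac{n+1}{2n}$ as soon as $n\ge2$. The proof uses two other test domains: $H$ for $\alpha$, and a cone for $\tau$.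

**Proof.**

**Step 1: reduce to concavity of a fiber radius.** Let $f$ be a normalized convex mapping and $\Omega=f(B^n)$. For fixed $z'$, multiplication by the nonzero number $J_f(z')^\alpha$ multiplies the norm by its modulus, so
$$\Phi_\alpha f(D_\tau)=\{(p,v)\in\Omega\times\mathbb C^k:\|v\|<S(p)\},\qquad S(f(z'))=\big|J_f(z')^\alpha\big|\,(1-|z'|^2)^\tau .$$
By Lemma 1 this set is convex if and only if $S$ is concave on $\Omega$.

**Step 2: sufficiency.** Let $\alpha=\frac{2\tau}{n+1}$ and $\tau\le\frac{n+1}{2n}$. Then $\alpha$ is real and positive, so $|J_f^\alpha|=|J_f|^\alpha$, and $\tau=\alpha\,\frac{n+1}2$. By (4),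
$$S=R_\Omega^\alpha=\big(R_\Omega^{1/n}\big)^{n\alpha},\qquad 0<n\alpha=\frac{2n\tau}{n+1}\le1 .\tag{9}$$
By Theorem 1, $S$ is a power with exponent in $(0,1]$ of a positive concave function, hence concave.

**Step 3: the Cayley map forces $\alpha=\frac{2\tau}{n+1}$.** The domain $H$ contains a whole real line on which $\operatorname{Re}w_1-|\omega|^2$ is constant, and a positive concave function on a line is rigid. Take $f=Dc(0)^{-1}(c-c(0))$, so that $J_f=(1-z_1)^{-(n+1)}$. Since $\operatorname{Re}(1-z_1)>0$, the branch is $J_f^\alpha=(1-z_1)^{-(n+1)\alpha}$ with the principal branch. Let $L(w)=Dc(0)^{-1}(w-c(0))$. This is an invertible affine map with $f=L\circ c$ and $L(H)=f(B^n)$. So if $S$ is concave, then $S^*=S\circ L$ is concave on $H$. For $w=c(z')$ we have $(1-|z'|^2)^\tau=|1-z_1|^{2\tau}(\operatorname{Re}w_1-|\omega|^2)^\tau$ by (1), and $1-z_1=\frac2{1+w_1}$. With $\delta=2\tau-(n+1)\alpha$ this gives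
$$S^*(w)=\big|(1-z_1)^{-(n+1)\alpha}\big|(1-|z'|^2)^\tau=\Big|\Big(\frac2{1+w_1}\Big)^{\delta}\Big|\,(\operatorname{Re}w_1-|\omega|^2)^\tau ,$$
again with the principal branch. The line $w=(1+iy,0)$, $y\in\mathbb R$, lies in $H$, and on it $\operatorname{Re}w_1-|\omega|^2=1$. The number $\frac2{2+iy}$ has argument $-\arctan(y/2)$, and $|\xi^\delta|=|\xi|^{\operatorname{Re}\delta}e^{-\operatorname{Im}\delta\,\arg\xi}$, so
$$S^*(1+iy,0)=\Big(\frac2{|2+iy|}\Big)^{\operatorname{Re}\delta}e^{\operatorname{Im}\delta\,\arctan(y/2)} .$$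
A positive concave function $u$ on $\mathbb R$ is constant: if $u(y_1)\ne u(y_2)$, then outside the interval between $y_1$ and $y_2$ the graph of $u$ lies on or below the line through $(y_1,u(y_1))$ and $(y_2,u(y_2))$, and this line takes negative values in one direction. So the displayed function is constant in $y$. Comparing $y$ with $-y$ for one $y>0$ gives $e^{2\operatorname{Im}\delta\arctan(y/2)}=1$, so $\operatorname{Im}\delta=0$. Then $(2/|2+iy|)^{\operatorname{Re}\delta}$ is constant. Its base equals $1$ at $y=0$ and tends to $0$ as $y\to\infty$, so $\operatorname{Re}\delta=0$. Hence $\delta=0$, that is, $\alpha=\frac{2\tau}{n+1}$.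

**Step 4: a convex cone biholomorphic to the ball.** On a cone, $R$ is homogeneous along rays, and this will test the power. Let
$$\Lambda=\Big\{(z_1,\zeta)\in\mathbb C\times\mathbb C^{n-1}:\operatorname{Re}z_1>\big((\operatorname{Im}z_1)^2+|\zeta|^2\big)^{1/2}\Big\}.$$
The right side of the inequality is a seminorm, so $\Lambda$ is an open convex cone; for $n=1$ it is the sector $|\arg z|<\frac\pi4$ from above. Since $\operatorname{Re}z_1^2=(\operatorname{Re}z_1)^2-(\operatorname{Im}z_1)^2$,
$$\Lambda=\{\operatorname{Re}z_1>0,\ \operatorname{Re}z_1^2>|\zeta|^2\}.$$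
Consider $\sigma(w_1,\omega)=(\sqrt{w_1},\omega)$ on $H$ with the principal root, which is defined because $\operatorname{Re}w_1>0$ on $H$. If $w\in H$ and $z=\sigma(w)$, then $\operatorname{Re}z_1>0$ and $\operatorname{Re}z_1^2=\operatorname{Re}w_1>|\omega|^2=|\zeta|^2$, so $z\in\Lambda$. Conversely, if $z\in\Lambda$, then $(z_1^2,\zeta)\in H$, and since $\operatorname{Re}z_1>0$ the principal root of $z_1^2$ is $z_1$. So $\sigma$ is biholomorphic from $H$ onto $\Lambda$, and $\Lambda$ is biholomorphic to $B^n$. By (5) and the formula for $R_H$ one even has explicitly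
$$R_\Lambda(z)=\frac{(\operatorname{Re}z_1^2-|\zeta|^2)^{\frac{n+1}2}}{|z_1|},$$
because $\det D\sigma=\frac1{2\sqrt{w_1}}$.

**Step 5: the cone forces $\tau\le\frac{n+1}{2n}$, and shows that $1/n$ is sharp.** For $\lambda>0$ we have $\lambda\Lambda=\Lambda$, and the complex determinant of $p\mapsto\lambda p$ is $\lambda^n$. So (5) gives
$$R_\Lambda(\lambda p)=\lambda^nR_\Lambda(p),$$
in agreement with the explicit formula. Let $\beta>0$. Along the ray $\lambda\mapsto\lambda p$ the function $R_\Lambda^\beta$ is a positive constant times $\lambda^{n\beta}$. If $n\beta>1$, this is strictly convex in $\lambda$, so $R_\Lambda^\beta$ is not concave. In particular the exponent $1/n$ in Theorem 1 cannot be increased, for any $n$.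

Now suppose that $\Phi_\alpha f(D_\tau)$ is convex for every normalized convex $f$. By Step 3, $\alpha=\frac{2\tau}{n+1}$, and as in (9) we have $S=R^\alpha_{f(B^n)}$ for every such $f$. Let $g$ be a chart of $\Lambda$ and $f=Dg(0)^{-1}(g-g(0))$. This is a normalized convex mapping, and $f(B^n)$ is an affine image of $\Lambda$. By (5), $R_{f(B^n)}$ is $R_\Lambda$ transported by that affine map, times a positive constant. So $S$ is concave if and only if $R_\Lambda^\alpha$ is concave. By the previous paragraph $n\alpha\le1$, that is, $\tau\le\frac{n+1}{2n}$.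

**Step 6: the ball.** For $\tau=\frac12$ and the Euclidean norm, the inequality $\|z''\|<(1-|z'|^2)^{1/2}$ says $|z'|^2+|z''|^2<1$, so $D_{1/2}=B^{n+k}$. The condition $\frac12\le\frac{n+1}{2n}$ holds for every $n$. Hence convexity is preserved exactly for $\alpha=\frac{2\cdot\frac12}{n+1}=\frac1{n+1}$. $\blacksquare$
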